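# A sequential space with a subspace that is not WAP

## 1. An almost disjoint family that captures sets

Some notation, used throughout. Each $k\in\omega$ is identified with $\{0,\dots,k-1\}$, and $[\omega]^\omega$ is the set of infinite subsets of $\omega$. We write $A\subset^*B$ if $A\setminus B$ is finite. We say that $F$ *hits* $E$ if $F\cap E$ is infinite. A family of infinite sets is *almost disjoint*, AD for short, if any two distinct members have finite intersection. The cardinal $\mathfrak c$ is $|2^\omega|$. "Limit ordinal" means nonzero limit ordinal.

The whole lecture turns on one object.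

**Proposition A (ZFC).** There is an infinite AD family $\mathcal E\subset[\omega]^\omega$ with the following property.

(P) Every $F\subset\omega$ that hits infinitely many members of $\mathcal E$ contains a member of $\mathcal E$.

Moreover $\mathcal E$ can be taken with $|\mathcal E|=\mathfrak c$.

The property is demanding: hitting $E$ only asks for infinitely many points of $E$, while containing $E$ asks for all of them. No countable infinite AD family has (P). Let $E_0,E_1,\dots$ list such a family without repetition. The set $E_n\setminus\bigcup_{m<n}E_m$ is infinite, so we may pick a point $a_n$ in it. Put $F=\omega\setminus\{a_n:n\in\omega\}$. Since $a_m\notin E_n$ for $m>n$, only finitely many points of $E_n$ were removed, so $F$ hits every $E_n$. But $a_n\notin F$, so $F$ contains no $E_n$.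

Property (P) strengthens itself.

**Consequence $(*)$.** If $\mathcal E$ is an AD family with (P) and $F$ hits infinitely many members of $\mathcal E$, then $F$ contains infinitely many members of $\mathcal E$.

Suppose that $E_1,\dots,E_m$ were the only members contained in $F$. Any other member meets $E_1\cup\dots\cup E_m$ in a finite set, so $F\setminus(E_1\cup\dots\cup E_m)$ still hits infinitely many members. By (P) it contains some $E\in\mathcal E$. Then $E\subset F$, and $E\ne E_j$ for all $j$ because $E\cap E_j=\emptyset$ and $E$ is nonempty. This is a contradiction.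

What is such a family for? It decides a question in general topology: does every subspace of a sequential space have its topology determined, in a weak sense, by "almost closed" sets? The family $\mathcal E$ will produce a counterexample. We first make the question precise, then build the space from $\mathcal E$, and then prove Proposition A, which is the longest part.

## 2. Almost closed sets, WAP-spaces and sequential spaces

All spaces are Tychonoff, except that Theorem 2 below is stated for regular $T_1$ spaces. Recall that a space is *zero-dimensional* if it has a base of clopen sets; a zero-dimensional Hausdorff space is Tychonoff.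

**Definition.** A set $F\subset X$ is *almost closed* if $\overline F\setminus F$ is a one-point set. The space $X$ is a *WAP-space* if a set $A\subset X$ is closed if and only if $\overline F\subset A$ for every almost closed $F\subset A$.

In the real line, $(0,1]$ is almost closed and $(0,1)$ is not, since its closure adds two points. A closed set is not almost closed. One direction of the WAP condition is automatic, since a closed set contains the closures of its subsets. So $X$ is WAP exactly when every non-closed $A\subset X$ contains an almost closed set $F$ whose one additional point lies outside $A$.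

For a space that is not WAP, look at $\beta\omega$ and $A=\omega$. A finite $F\subset\omega$ is closed. An infinite $F\subset\omega$ splits into two infinite pieces. Disjoint subsets of $\omega$ have disjoint closures in $\beta\omega$, and by compactness each piece has an accumulation point, which is not in $\omega$. So $\overline F\setminus F$ has at least two points. Hence $\omega$ has no almost closed subsets, although it is not closed. This example does not answer our question: $\beta\omega$ has no nontrivial convergent sequences, so it is not sequential. It also cannot sit inside a Hausdorff sequential space, because there it would be a closed subspace, and closed subspaces of sequential spaces are sequential.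

**Definition.** A space $X$ is *sequential* if $A\subset X$ is closed whenever $A$ contains the limit of every convergent sequence of points of $A$. For $A\subset X$ put $A^{(0)}=A$, let $A^{(\alpha+1)}$ be $A^{(\alpha)}$ together with all limits of sequences from $A^{(\alpha)}$, and take unions at limit ordinals.

In a sequential space $A^{(\omega_1)}=\overline A$. Indeed, a sequence from $A^{(\omega_1)}$ lies in some $A^{(\alpha)}$ with $\alpha<\omega_1$, so its limits lie in $A^{(\alpha+1)}$; thus $A^{(\omega_1)}$ is closed. The *sequential order* of $X$ is the least $\alpha$ with $A^{(\alpha)}=\overline A$ for all $A\subset X$. Order at most $1$ is the Fréchet–Urysohn property: every point of $\overline A\setminus A$ is the limit of a sequence from $A$.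

The question, from "Almost closed sets and topologies they determine" (https://dml.cz/bitstream/handle/10338.dmlcz/119254/CommentatMathUnivCarolRetro_42-2001-2_17.pdf), is this: *is every subspace of a sequential space WAP?*

Let us try small cases.

**Order at most 1.** Let $X$ be Hausdorff and Fréchet–Urysohn, $A\subset Y\subset X$, and $y\in\overline A^{\,Y}\setminus A$. Take a sequence in $A$ converging to $y$ and let $F$ be its range. Then $F\cup\{y\}$ is compact, hence closed, and $y\in\overline F\setminus F$. So $F$ is almost closed in $Y$, with $y$ in its closure. Hence all subspaces of $X$ are WAP.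

**Order 2, a first example.** Take the set $\{\infty\}\cup\{a_n:n\in\omega\}\cup(\omega\times\omega)$, with $U$ open if and only if

- $a_n\in U$ implies $(n,m)\in U$ for almost all $m$, and
- $\infty\in U$ implies $a_n\in U$ for almost all $n$.

This is Arens' space; it is sequential, zero-dimensional and Hausdorff. Let $Y=\{\infty\}\cup(\omega\times\omega)$, so we drop the intermediate limits $a_n$. No sequence from $\omega\times\omega$ converges to $\infty$. If its range $P$ is infinite in some column $n$, a subsequence converges to $a_n$; if $P$ is finite in each column, the complement of $P$ is an open neighborhood of $\infty$. Nevertheless $Y$ is WAP: $\infty$ is its only non-isolated point, so a set that is not closed in $Y$ is itself almost closed, with additional point $\infty$.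

This tells us what to aim for. We want $Y=\omega\cup L$ with $\omega$ isolated and not closed, in which every $F\subset\omega$ that accumulates at a point of $L$ accumulates at a second point of $L$. In particular no sequence from $\omega$ may converge to a point of $L$, so in $X$ the points of $L$ must be reached from $\omega$ through points that $Y$ omits.

We also need one cardinal. For $f,g\in\omega^\omega$ write $f\le^*g$ if $f(k)\le g(k)$ for all but finitely many $k$. Let $\mathfrak b$ be the least size of a $\le^*$-unbounded subset of $\omega^\omega$. Clearly $\mathfrak b\le\mathfrak c$. It is uncountable, because countably many functions $h_n$ are bounded by $k\mapsto\max_{n\le k}h_n(k)$. It is regular: suppose an unbounded family of size $\mathfrak b$ were a union of fewer than $\mathfrak b$ subfamilies of size less than $\mathfrak b$. Each subfamily would be bounded by some $h_i$, and one $h$ would bound all the $h_i$, hence the whole family. The *pseudocharacter* of a point $x$ is the least number of open sets with intersection $\{x\}$; in the real line it is $\omega$ at every point.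

**Theorem 1 (ZFC).** There is a separable zero-dimensional Hausdorff (hence Tychonoff) sequential space $X$, of sequential order 2, and a subspace $Y=\omega\cup L\subset X$, where $\omega$ is a countable set of isolated points, such that $\omega$ is not closed in $Y$ and no subset of $\omega$ is almost closed in $Y$. Hence $Y$ is not WAP. Moreover $|X|=|Y|=\mathfrak c$.

**Theorem 2.** Let $X$ be a regular $T_1$ sequential space, $Y\subset X$ and $\kappa<\mathfrak b$, such that every $x\in X$ lies in an intersection $G$ of at most $\kappa$ open sets with $G\cap Y\subset\{x\}$. Then $Y$ is WAP. In particular, every subspace of cardinality $<\mathfrak b$ (for example every countable subspace) of a sequential Tychonoff space is WAP. Likewise, every subspace of a Tychonoff sequential space all of whose points have pseudocharacter $<\mathfrak b$ is WAP.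

So the answer to the question is no, in ZFC. The least cardinality of a non-WAP subspace of a Tychonoff sequential space lies between $\mathfrak b$ and $\mathfrak c$. The order 2 in Theorem 1 is optimal, by the computation for order at most 1 above. Theorem 2 is not needed for Theorem 1.

## 3. The tower $H_s$ over an almost disjoint family and its space

For the moment let $\mathcal E=\{E_i:i\in I\}$, faithfully indexed, be *any* infinite AD family of infinite subsets of $\omega$. We build a space $X$ and see only afterwards what we need to know about $\mathcal E$. The plan is that a point $b_\emptyset$ is approached from $\omega$ through the sets $E_i$. The set $E_i$ carries its own copy $b_i$ of the point $b_\emptyset$, approached in the same way, and so on. These points $b_s$ will form $L$. The points $c_x$ at the ends of the infinite branches are limits of honest sequences from $\omega$; they make $X$ sequential, and they are left out of $Y$.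

**Step 1 (the tower).** *This step copies $\mathcal E$ inside each of its members, again and again.* For $s\in I^{<\omega}$ define infinite $H_s\subset\omega$ as follows. Put $H_\emptyset=\omega$. Given $H_s$, fix a bijection $\varphi_s:\omega\to H_s$ and put $H_{si}=\varphi_s[E_i]$ for $i\in I$. Here $si$ is $s$ extended by the value $i$. So $\{H_{si}:i\in I\}$ is an infinite AD family on $H_s$, a copy of $\mathcal E$. Let
$$\mathcal J_s=\{J\subset H_s: J\cap H_{si}\text{ is finite for all }i\in I\}.$$
It contains the finite subsets of $H_s$ and is closed under finite unions. For example, if $\mathcal E$ is a partition, a set with one point in each $H_{si}$ is an infinite member of $\mathcal J_s$.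

**Step 2 (the topology).** *This step defines $X$ and checks that it is Tychonoff.* Let
$$X=\omega\cup\{b_s:s\in I^{<\omega}\}\cup\{c_x:x\in I^\omega\},$$
all these points being distinct, and
$$V_s=H_s\cup\{b_t:t\supseteq s\}\cup\{c_x:x\supset s\}.$$
Then $V_s\cap\omega=H_s$, and $V_t\subset V_s$ for $t\supseteq s$. If $s,t$ are incomparable, say $s\supseteq ri$ and $t\supseteq rj$ with $i\ne j$, then no $b$-point or $c$-point lies in both $V_s$ and $V_t$, so
$$V_s\cap V_t=H_s\cap H_t\subset H_{ri}\cap H_{rj}\quad\text{is a finite subset of }\omega.\tag{1}$$
The topology is generated by the subbase consisting of all $V_s$, all $\{n\}$ with $n\in\omega$, all $J\in\bigcup_s\mathcal J_s$, and the complements of all these sets. Every subbasic set is clopen, so $X$ has a base of clopen sets. Distinct points are separated by clopen sets: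

- $\{n\}$ separates $n\in\omega$ from every other point.
- Let $s\ne t$. If $t\not\supseteq s$, then $V_s$ contains $b_s$ and not $b_t$. If $t\supsetneq s$, then $V_t$ contains $b_t$ and not $b_s$.
- If $x\not\supset s$, then $V_s$ contains $b_s$ and not $c_x$. If $x\supset s$, then $V_{x|(|s|+1)}$ contains $c_x$ and not $b_s$.
- If $x|n\ne y|n$, then $V_{x|n}$ contains $c_x$ and not $c_y$.

So $X$ is zero-dimensional and Hausdorff, hence Tychonoff.

**Step 3 (neighborhood bases).** *This step replaces the subbase by bases that we can compute with.* Points of $\omega$ are isolated.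

(N1) A base at $b_s$ is formed by the sets $V_s\setminus(V_{si_1}\cup\dots\cup V_{si_k}\cup J)$ with $k\in\omega$, $i_1,\dots,i_k\in I$, $J\in\mathcal J_s$.

These sets are open, contain $b_s$, and are closed under finite intersections. So it suffices to find one inside each subbasic set containing $b_s$.

- $V_t\ni b_s$: then $t\subset s$ and $V_s\subset V_t$.
- $X\setminus V_t\ni b_s$: then $t\not\subset s$. If $t\supseteq si$ for some $i$, then $V_t\subset V_{si}$, and $V_s\setminus V_{si}$ works. Otherwise $s,t$ are incomparable, $V_s\cap V_t$ is a finite subset of $H_s$ by (1), so it belongs to $\mathcal J_s$, and we remove it from $V_s$.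
- $X\setminus J$ with $J\in\mathcal J_t$. If $t=s$, take $V_s\setminus J$. If $s\supseteq ti$, then $J\cap V_s\subset J\cap H_{ti}$ is finite, and we remove it. If $t\supseteq si$, then $J\subset H_t\subset V_{si}$, and $V_s\setminus V_{si}$ works. If $s,t$ are incomparable, $J\cap V_s\subset H_t\cap H_s$ is finite, and we remove it.
- $X\setminus\{n\}$: remove the finite set $\{n\}\cap H_s$.

(N2) A base at $c_x$ is formed by the sets $V_{x|n}\setminus\{0,\dots,n-1\}$, $n\in\omega$.

These are open, decreasing, and contain $c_x$. Again we look at the subbasic sets.

- If $c_x\in V_t$, then $t=x|n$ for some $n$, and the $n$-th set lies in $V_t$.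
- If $c_x\notin V_t$, then $t\not\subset x$, so $t\supseteq rj$ and $x\supset ri$ for some $r$ and $i\ne j$. By (1), $V_{ri}\cap V_t$ is a finite subset of $\omega$, so some set of (N2) misses $V_t$. It also misses every $J\in\mathcal J_t$.
- If $t=x|n$ and $J\in\mathcal J_t$, then $J\cap V_{x|(n+1)}=J\cap H_{x|(n+1)}$ is finite, so some set of (N2) misses $J$.
- For $X\setminus\{m\}$ take $n>m$.

**Step 4 (who accumulates at $b_s$).** *This step is the criterion that drives everything later.*

(K) Let $C\subset X$ and $b_s\notin C$. Put $I_0=\{i:(C\cap V_{si})\setminus\omega\ne\emptyset\}$ and $I_1=\{i:C\cap H_{si}\text{ is infinite}\}$. If $I_0$ and $I_1$ are finite, then $b_s\notin\overline C$.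

Let $J=(C\cap H_s)\setminus\bigcup_{i\in I_1}H_{si}$. If $i\in I_1$, then $J\cap H_{si}=\emptyset$; if $i\notin I_1$, then $J\cap H_{si}\subset C\cap H_{si}$ is finite. So $J\in\mathcal J_s$. The neighborhood $V_s\setminus(\bigcup_{i\in I_0\cup I_1}V_{si}\cup J)$ of $b_s$ misses $C$. Indeed, a point of $(C\cap V_s)\setminus\omega$ is not $b_s$, so it lies in some $V_{si}$, and then $i\in I_0$. A point of $C\cap H_s$ lies in $J$ or in some $H_{si}$ with $i\in I_1$.

**Step 5 (two easy limits).** *This step records that $\omega$ is dense and that $b$-points are limits of $b$- and $c$-points.* For every $s$,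
$$b_s\in\overline{H_s}.\tag{2}$$
Given a neighborhood as in (N1), choose $i\notin\{i_1,\dots,i_k\}$. Almost all points of $H_{si}$ lie in it, since $H_{si}\cap H_{si_j}$ and $H_{si}\cap J$ are finite. Also $c_x\in\overline\omega$ by (N2), as the $H_{x|n}$ are infinite. So $\omega$ is dense and $X$ is separable. Finally,
$$\text{if the }i_n\in I\text{ are distinct and }y_n\in V_{si_n}\setminus\omega,\text{ then }y_n\to b_s.\tag{3}$$
For $j\ne i_n$ we have $V_{sj}\cap V_{si_n}\subset\omega$, so $y_n\notin V_{sj}$. Also $y_n\in V_s$, and $y_n\notin J$ since $J\subset\omega$. So each set in (N1) contains $y_n$ whenever $i_n\notin\{i_1,\dots,i_k\}$, that is, for all but finitely many $n$.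

## 4. Sequentiality and property (P)

Let $Y=\omega\cup\{b_s:s\in I^{<\omega}\}$. Is $X$ sequential, and is $\omega$ free of subsets that are almost closed in $Y$?

The first AD family to try is a partition $\{E_i:i\in\omega\}$ of $\omega$ into infinite sets. Then $H_s$ is the disjoint union of the $H_{si}$ for each $s$. Let $F\subset\omega$ consist of exactly one point from each $H_{ij}$ $(i,j\in\omega)$, where $H_{ij}$ stands for $H_s$ with $s=(i,j)$. Let us compute $\overline F$.

- $b_\emptyset\in\overline F$: a basic neighborhood $V_\emptyset\setminus(V_{i_1}\cup\dots\cup V_{i_k}\cup J)$ contains $H_i\setminus J$ for $i\notin\{i_1,\dots,i_k\}$, and $F\cap H_i$ is infinite while $J\cap H_i$ is finite.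
- $b_s\notin\overline F$ for $|s|=1$: in (K) with $C=F$ we have $I_0=I_1=\emptyset$, since $F\cap H_{sj}$ is a single point.
- $b_s\notin\overline F$ for $|s|\ge2$ and $c_x\notin\overline F$: $V_s$ and $V_{x|2}$ contain at most one point of $F$.

So $\overline F=F\cup\{b_\emptyset\}$, and $F$ is almost closed in $Y$. The same $F$ also destroys sequentiality. Suppose a sequence from $F$ converges to $b_\emptyset$. Each value is taken finitely often, so the range $P$ is infinite. Since $X\setminus V_i$ is a neighborhood of $b_\emptyset$, $P\cap H_i$ is finite for every $i$. So $P\in\mathcal J_\emptyset$, and the neighborhood $V_\emptyset\setminus P$ of $b_\emptyset$ contains no term of the sequence, a contradiction. Thus $F$ contains all limits of its convergent sequences, but it is not closed.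

The trouble is precise: $F$ hits infinitely many sets $H_i$, so it accumulates at $b_\emptyset$, but its traces on them are too thin to accumulate anywhere else. If a set that hits infinitely many $H_i$ had to *contain* one of them, and hence infinitely many, both defects would disappear. This is (P). From now on $\mathcal E$ is as in Proposition A, with $|\mathcal E|=|I|=\mathfrak c$. Transporting by $\varphi_s$, (P) and $(*)$ hold for $\{H_{si}:i\in I\}$ and subsets of $H_s$.

**Step 1 ($X$ is sequential, of order at most 2).** *We show that each $z\in\overline C\setminus C$ is the limit of a sequence from $C$, or the limit of a sequence of limits of sequences from $C$.* Clearly $z\notin\omega$. If $z=c_x$, then $z$ has a countable base by (N2), so it is the limit of a sequence from $C$. Let $z=b_s$. By (K), $I_0$ or $I_1$ is infinite.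

If $I_0$ is infinite, choose distinct $i_n\in I_0$ and $y_n\in(C\cap V_{si_n})\setminus\omega$. By (3), $y_n\to b_s$.

If $I_1$ is infinite, then $C\cap H_s$ hits infinitely many $H_{si}$. By $(*)$ it contains $H_{si_n}$ for infinitely many distinct $i_n$ $(n\in\omega)$. For each $n$ pick $x_n\in I^\omega$ extending $si_n$, and pick distinct $m_k\in H_{x_n|k}$ for $k>|s|$. By (N2), $m_k\to c_{x_n}$ as $k\to\infty$: the $j$-th basic set contains $m_k$ as soon as $k\ge j$ and $m_k\ge j$. Moreover $m_k\in H_{x_n|k}\subset H_{si_n}\subset C$. So each $c_{x_n}$ is a limit of a sequence from $C$, and $c_{x_n}\to b_s$ by (3).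

Hence, if $C$ contains the limits of all convergent sequences of its points, then $z\in C$ in every case, a contradiction; so $C$ is closed. Thus $X$ is sequential, and its order is at most 2.

**Step 2 (no subset of $\omega$ is almost closed in $Y$).** *This step gives the failure of WAP.* By (2), $b_\emptyset\in\overline\omega$, so $\omega$ is not closed in $Y$. Suppose $F\subset\omega$ and $\overline F^{\,Y}\setminus F=\{y\}$. Points of $\omega$ are isolated, so $y=b_s$ for some $s$. Apply (K) to $C=F$. Here $I_0=\emptyset$, so $I_1$ is infinite, that is, $F\cap H_s$ hits infinitely many $H_{si}$. By (P), $F\supset H_{si}$ for some $i$. By (2), $b_{si}\in\overline{H_{si}}\subset\overline F$. So $b_{si}\in\overline F^{\,Y}\setminus F$ and $b_{si}\ne b_s$, a contradiction.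

So "$\overline F^{\,Y}\subset\omega$ for every almost closed $F\subset\omega$" holds vacuously, although $\omega$ is not closed in $Y$. Hence $Y$ is not WAP.

**Step 3 (order exactly 2, and cardinalities).** *This step finishes Theorem 1 modulo Proposition A.* If a sequence of points of $\omega$ converged to $b_\emptyset\in\overline\omega$, its range would be almost closed in $Y$, against Step 2. So the order is not at most 1, and it is 2. Finally $|X|=\mathfrak c^\omega=\mathfrak c$ and $|Y|=|I^{<\omega}|=\mathfrak c$. With Proposition A, this proves Theorem 1. $\blacksquare$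

## 5. Diagonalizing against fewer than $\mathfrak b$ sets

It remains to construct $\mathcal E$. The natural attempt is a recursion of length $\mathfrak c$. Enumerate $[\omega]^\omega$ as $\{F_\alpha:\alpha<\mathfrak c\}$, each set being listed $\mathfrak c$ times. Start with infinitely many pairwise disjoint infinite sets. At stage $\alpha$, if $F_\alpha$ hits infinitely many earlier members, add an infinite $E_\alpha\subset F_\alpha$ that is almost disjoint from all earlier members.

Suppose for the moment that $\mathfrak b=\mathfrak c$. Then this works. Let $F_\alpha$ hit the distinct earlier members $A_0,A_1,\dots$, and put $Q_n=(F_\alpha\cap A_n)\setminus\bigcup_{m<n}A_m$. The $Q_n$ are infinite and pairwise disjoint. For every other earlier member $A$, the set $A\cap Q_n$ is finite for each $n$; choose $h_A(n)>\max(A\cap Q_n)$ (any value if this set is empty). There are fewer than $\mathfrak b$ functions $h_A$, so some $g$ satisfies $h_A\le^*g$ for all $A$. Pick $p_n\in Q_n$ with $p_n\ge g(n)$ and let $E_\alpha=\{p_n:n\in\omega\}$. For almost all $n$ we have $p_n\ge h_A(n)$, so $p_n\notin A$; and $p_n\notin A_m$ for $n>m$. So $E_\alpha$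 is almost disjoint from all earlier members. At the end, let $F$ hit infinitely many members and fix countably many of them. Their stages are bounded below $\mathfrak c=\mathfrak b$, which is regular and uncountable, so $F$ is listed again later, and a subset of $F$ was added.

In ZFC alone the argument stops at one word: "so some $g$". If $\mathfrak b<\mathfrak c$, there are stages with at least $\mathfrak b$ earlier members. The functions $h_A$ may then be unbounded, and nothing so far prevents the earlier members from leaving no room inside $F_\alpha$.

The way around is to give up searching for $E_\alpha$ among all sets at the moment it is needed. Instead we fix beforehand a tree $T$ of "addresses", built from an unbounded scale of length $\mathfrak b$, such that two sets with different addresses are automatically almost disjoint, up to one additional ordinal $\zeta$ that handles addresses extending each other. A set $F$ that hits infinitely many members will be *positive* at some node $s$ of the tree. Above such a node there are $\mathfrak c$ many branches along which $F$ stays positive. Fewer than $\mathfrak c$ addresses have been used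 before, so one branch is free. Counting branches replaces bounding functions.

## 6. Scales, systems of columns, and positive sets

**Step 1 (the scale).** *We need an unbounded family that is increasing and remains unbounded on every infinite set of coordinates.* Fix an unbounded family $\{g_\xi:\xi<\mathfrak b\}\subset\omega^\omega$. By recursion choose strictly increasing $f_\xi\in\omega^\omega$ with $f_\xi\ge g_\xi$ everywhere and $f_\eta\le^*f_\xi$ for $\eta<\xi$. This is possible: fewer than $\mathfrak b$ functions $f_\eta$ $(\eta<\xi)$ have a $\le^*$-bound $h$, and we put $f_\xi(k)=k+\sum_{i\le k}(h(i)+g_\xi(i))$. Then $\{f_\xi:\xi<\mathfrak b\}$ is unbounded.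

(U) For infinite $N\subset\omega$ and $h:N\to\omega$ there is $\xi<\mathfrak b$ with $f_\xi(k)\ge h(k)$ for infinitely many $k\in N$.

Otherwise, for every $\xi$ we have $f_\xi(k)<h(k)$ for almost all $k\in N$. As $f_\xi$ is increasing, for all large $j$
$$f_\xi(j)\le f_\xi(\min(N\setminus j))<h(\min(N\setminus j)).$$
So the single function $j\mapsto h(\min(N\setminus j))$ would bound all $f_\xi$.

**Step 2 (systems).** *This step sets up the geometry: columns $Q_k$ and regions $R_\xi$ below the graph of $f_\xi$.*

**Definition.** A *system* is a sequence $p=(Q_k)_{k\in\omega}$ of pairwise disjoint (possibly finite or empty) subsets of $\omega$. Put $D(p)=\bigcup_kQ_k$. A set $F\subset\omega$ is *$p$-positive* if $F\cap Q_k$ is infinite for infinitely many $k$. For $\xi<\mathfrak b$ let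
$$R^p_\xi=\bigcup_k\big(Q_k\cap[0,f_\xi(k)]\big).$$

For instance, let $p$ be a partition of $\omega$ into infinite sets $Q_k$. Then $\bigcup_kQ_{2k}$ is $p$-positive, whereas $Q_0$ and a set with one point in each $Q_k$ are not.

(R1) $R^p_\xi\cap Q_k=Q_k\cap[0,f_\xi(k)]$ is finite, because the $Q_k$ are disjoint.

(R2) $R^p_\xi\subset^*R^p_\eta$ for $\xi<\eta$. If $f_\xi(k)\le f_\eta(k)$ for $k\ge k_0$, then $R^p_\xi\setminus R^p_\eta\subset\bigcup_{k<k_0}[0,f_\xi(k)]$.

(R3) If $P\subset D(p)$ is infinite and meets each $Q_k$ in a finite set, then $P\cap R^p_\zeta$ is infinite for some $\zeta<\mathfrak b$. The set $N=\{k:P\cap Q_k\ne\emptyset\}$ is infinite. Apply (U) to $h(k)=\min(P\cap Q_k)$ on $N$: for infinitely many $k$ the point $h(k)\in Q_k$ is at most $f_\zeta(k)$, so it is in $R^p_\zeta$. These points are distinct.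

(R4) If $F$ is $p$-positive and $\xi<\mathfrak b$, there is $\eta>\xi$ with $F\cap(R^p_\eta\setminus R^p_\xi)$ infinite. On $N=\{k:F\cap Q_k\text{ infinite}\}$ let $h(k)=\min\{q\in F\cap Q_k:q>f_\xi(k)\}$. By (U) take $\eta$ with $f_\eta(k)\ge h(k)$ for infinitely many $k\in N$. If $\eta\le\xi$, then $f_\eta(k)\le f_\xi(k)<h(k)$ for almost all $k\in N$, which is false; so $\eta>\xi$. For the infinitely many $k$ in question, the points $h(k)\in F\cap Q_k$ are distinct and lie in $R^p_\eta\setminus R^p_\xi$.

**Step 3 (the derived system).** *We want a new system, inside $R^p_\xi$, whose "thin" sets are almost disjoint from all earlier regions $R^p_\eta$, $\eta<\xi$.* Let $S$ be the set of limit ordinals $\xi<\mathfrak b$ of cofinality $\omega$; so $\omega$ and $\omega+\omega$ are in $S$, and $\omega+1$ is not. For $\xi\in S$ fix a strictly increasing cofinal $e_\xi:\omega\to\xi$.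

**Definition.** For a system $p$ and $\xi\in S$ let $p^\frown\xi=(Q'_k)_{k\in\omega}$, where
$$Q'_k=(R^p_\xi\cap R^p_{e_\xi(k)})\setminus\bigcup_{i<k}R^p_{e_\xi(i)}.$$

For example, if $\xi=\omega$ and $e_\omega(k)=k$, then $Q'_0=R^p_\omega\cap R^p_0$, and $Q'_k$ is the part of $R^p_\omega\cap R^p_k$ that is new compared with $R^p_0,\dots,R^p_{k-1}$. In general the $Q'_k$ are pairwise disjoint, and $D(p^\frown\xi)\subset R^p_\xi\subset D(p)$. Taking the least $i$ with a given point in $R^p_{e_\xi(i)}$, we see that
$$R^p_\xi\cap R^p_{e_\xi(k)}\subset\bigcup_{i\le k}Q'_i.\tag{4}$$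

(R5) If $P\subset D(p^\frown\xi)$ meets every $Q'_k$ in a finite set, then $P\cap R^p_\eta$ is finite for all $\eta<\xi$. In particular $R^{p^\frown\xi}_\zeta\cap R^p_\eta$ is finite for all $\zeta<\mathfrak b$ and $\eta<\xi$.

Take $k$ with $e_\xi(k)\ge\eta$, so $R^p_\eta\subset^*R^p_{e_\xi(k)}$. Since $P\subset R^p_\xi$, (4) gives $P\cap R^p_{e_\xi(k)}\subset P\cap(Q'_0\cup\dots\cup Q'_k)$, which is finite. The second statement follows by (R1) for $p^\frown\xi$.

(R6) Let $\xi\in S$, and suppose that for every $\eta<\xi$ there is $\eta'\in(\eta,\xi)$ with $F\cap(R^p_{\eta'}\setminus R^p_\eta)$ infinite. Then $F$ is $p^\frown\xi$-positive.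

Given $k_0$, let $\eta=e_\xi(k_0)$, take $\eta'$ as above, put $G=F\cap(R^p_{\eta'}\setminus R^p_\eta)$, and take $k$ with $e_\xi(k)\ge\eta'$. By (R2) and (4), $G\subset^*R^p_\xi\cap R^p_{e_\xi(k)}\subset\bigcup_{i\le k}Q'_i$. For $i\le k_0$ we have $Q'_i\subset R^p_{e_\xi(i)}\subset^*R^p_\eta$ and $G\cap R^p_\eta=\emptyset$, so $G\cap Q'_i$ is finite. As $G$ is infinite, $F\cap Q'_i$ is infinite for some $i$ with $k_0<i\le k$. Since $k_0$ was arbitrary, $F$ is $p^\frown\xi$-positive.

(R7) If $F$ is $p$-positive and $\xi_0<\mathfrak b$, then $F$ is $p^\frown\xi$-positive for some $\xi\in S$ with $\xi>\xi_0$.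

By (R4) choose $\xi_0<\xi_1<\cdots$ with $F\cap(R^p_{\xi_{n+1}}\setminus R^p_{\xi_n})$ infinite for all $n$, and let $\xi=\sup_n\xi_n$. As $\mathfrak b$ is regular and uncountable, $\xi<\mathfrak b$, so $\xi\in S$. If $\eta<\xi$, take $n$ with $\xi_n>\eta$ and put $\eta'=\xi_{n+1}$. Since $R^p_\eta\subset^*R^p_{\xi_n}$, the set $F\cap(R^p_{\eta'}\setminus R^p_\eta)$ is infinite, and (R6) applies.

## 7. The tree of systems

*We now iterate $p\mapsto p^\frown\xi$ through all countable lengths.* Let $T=\bigcup_{\alpha<\omega_1}S^\alpha$, ordered by extension. For $s\in T$, $|s|$ is the length of $s$, $s|\gamma$ its restriction to $\gamma$, and $s\xi$ is $s$ extended by the one value $\xi$. For each limit $\lambda<\omega_1$ fix $0=\lambda_0<\lambda_1<\cdots$ cofinal in $\lambda$ with $\lambda_k$ a successor for $k\ge1$; for $\lambda=\omega$ one may take $\lambda_k=k$.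

**Definition.** Systems $p_s$ $(s\in T)$, and sets $B_s$ for $s$ of length $0$ or of successor length, are defined recursively.

- $p_\emptyset$ is a partition of $\omega$ into infinitely many infinite sets, and $B_\emptyset=\omega=D(p_\emptyset)$.
- $p_{s\xi}=(p_s)^\frown\xi$ and $B_{s\xi}=D(p_{s\xi})\subset R^{p_s}_\xi$.
- If $|s|=\lambda$ is a limit, let $B^s_k=\bigcap_{i\le k}B_{s|\lambda_i}\setminus\{0,\dots,k-1\}$, $Q^s_k=B^s_k\setminus B^s_{k+1}$, and $p_s=(Q^s_k)_k$.

In the last clause the sets $B^s_k$ decrease, $B^s_0=\omega$ and $\bigcap_kB^s_k=\emptyset$. So $p_s$ is a partition of $\omega$, $D(p_s)=\omega$, and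
$$\omega\setminus B^s_k=Q^s_0\cup\dots\cup Q^s_{k-1}.\tag{5}$$
For $|s|=\omega$ and $\lambda_k=k$, for instance, $B^s_k=(B_{s|0}\cap\dots\cap B_{s|k})\setminus k$, and $Q^s_k$ consists of the points that leave this decreasing sequence at step $k+1$.

**Step 1 (the sets $B_s$ decrease along branches, modulo finite sets).** *This step makes $B_s$ usable as "the region belonging to $s$".*

(T1) If $t\subset t'$ and both have successor length or are $\emptyset$, then $B_{t'}\subset^*B_t$.

(T2) If $|s|$ is a limit and $P\subset\omega$ meets each $Q^s_k$ in a finite set, then $P\subset^*B_t$ for every $t\subsetneq s$ of successor length or $t=\emptyset$.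

Both are proved by simultaneous induction on the length of $t'$, respectively of $s$.

For (T2), let $|s|=\lambda$. By (5), $P\setminus B^s_k\subset P\cap(Q^s_0\cup\dots\cup Q^s_{k-1})$ is finite, so $P\subset^*B^s_k\subset B_{s|\lambda_k}$ for every $k$. Choose $k$ with $\lambda_k\ge|t|$. Then $B_{s|\lambda_k}\subset^*B_t$ by (T1) for the smaller length $\lambda_k$.

For (T1), the case $t=t'$ is trivial, so let $t'=s\xi$ and $t\subset s$. If $|s|$ is not a limit, then $B_{s\xi}\subset D(p_s)=B_s\subset^*B_t$ by the inductive hypothesis. If $|s|$ is a limit, then $t\subsetneq s$. By (R1), $B_{s\xi}\subset R^{p_s}_\xi$ meets each $Q^s_k$ in a finite set, so (T2) for $s$ applies.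

**Step 2 (separation).** *This step is the source of all almost disjointness.*

(T3) If $s\in T$, $\xi,\zeta\in S$ and $\eta<\xi$, then $B_{s\xi\zeta}\cap R^{p_s}_\eta$ is finite.

Indeed $B_{s\xi\zeta}\subset R^{p_{s\xi}}_\zeta$ and $p_{s\xi}=(p_s)^\frown\xi$, so (R5) applies.

**Step 3 (positivity at limit nodes).** *This step is the limit-length counterpart of (R6).*

(T4) Let $|s|=\lambda$ be a limit and $F\subset\omega$. For $n\in\omega$ let $G_n\subset F$ be infinite and $\delta_n,\varepsilon_n<\lambda$, with each $\varepsilon_n$ a successor and $\sup_n\delta_n=\lambda$. Suppose that $G_n\subset^*B_{s|\gamma}$ for all $\gamma\le\delta_n$ that are $0$ or successors, and that $G_n\cap B_{s|\varepsilon_n}$ is finite. Then $F$ is $p_s$-positive.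

Given $j$, take $n$ with $\delta_n\ge\lambda_j$ and $k$ with $\lambda_k\ge\varepsilon_n$. Since $\lambda_0,\dots,\lambda_j\le\delta_n$, we get $G_n\subset^*B^s_j$. By (T1), $B^s_k\subset B_{s|\lambda_k}\subset^*B_{s|\varepsilon_n}$, so $G_n\cap B^s_k$ is finite. Hence $k>j$, as otherwise $B^s_j\subset B^s_k$ and $G_n$ would be finite. So $G_n\subset^*B^s_j\setminus B^s_k=Q^s_j\cup\dots\cup Q^s_{k-1}$, and $F\cap Q^s_i$ is infinite for some $i\ge j$. As $j$ was arbitrary, $F$ is $p_s$-positive.

## 8. Choosing the sets $E_\alpha$ and their addresses $u_\alpha$

Enumerate $[\omega]^\omega=\{F_\alpha:\alpha<\mathfrak c\}$. By recursion on $\alpha<\mathfrak c$ we either do nothing or choose a triple $(u_\alpha,\zeta_\alpha,E_\alpha)$ with $u_\alpha\in T$ of limit length, $\zeta_\alpha<\mathfrak b$, and $E_\alpha\in[\omega]^\omega$. The set $E_\alpha$ will lie inside $F_\alpha\cap R^{p_{u_\alpha}}_{\zeta_\alpha}$. The indices $\beta,\gamma$ of $u,\zeta,E$ below range over stages at which a triple was chosen.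

Suppose an address $u_\gamma$ properly extends $u_\beta$. By (T3), $E_\gamma$ will be almost disjoint from $R^{p_{u_\beta}}_{\zeta_\beta}\supset E_\beta$ as soon as $u_\gamma$ continues $u_\beta$ by a value above $\zeta_\beta$. So we insist on that.

**Definition.** A node $s\in T$ is *$\alpha$-admissible* if $s(|u_\beta|)>\zeta_\beta$ for every $\beta<\alpha$ with $u_\beta\subsetneq s$.

For example, every $s\in T$ is $0$-admissible. If a triple was chosen at stage $0$, then $s$ is $1$-admissible unless $u_0\subsetneq s$ and $s(|u_0|)\le\zeta_0$. The node $\emptyset$ is always admissible.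

**Step 1 (the address at stage $\alpha$).** *We find a free branch above a node where $F_\alpha$ is positive.* If there is no $\alpha$-admissible $s$ for which $F_\alpha$ is $p_s$-positive, do nothing. Otherwise fix such an $s$. Let $\theta=\zeta_\beta$ if $s=u_\beta$ for some $\beta<\alpha$; this $\beta$ is unique, as the $u$'s chosen so far are distinct by the choice below. Let $\theta=0$ otherwise. Using (R7), build $s_v$ $(v\in2^{<\omega})$ with $s_\emptyset=s$ and with $s_{v0},s_{v1}$ extending $s_v$ by two different elements of $S$ above $\theta$, so that $F_\alpha$ is $p_{s_v}$-positive for all $v$. (To get two different elements, apply (R7) once with $\xi_0=\theta$, and once more with $\xi_0$ equal to the ordinal found first.) This gives $\mathfrak c$ distinct sequences $\bigcup_ns_{y|n}$ $(y\in2^\omega)$, all of the same limit length $|s|+\omega<\omega_1$. Each $u_\beta$ with $\beta<\alpha$ extends at most one of them. As $|\alpha|<\mathfrak c$, we can choose one of them, $u=u_\alpha$, with $u_\alpha\not\subset u_\beta$ for all $\beta<\alpha$. In particular $u_\alpha\ne u_\beta$ for $\beta<\alpha$.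

**Step 2 ($u_\alpha$ is $\alpha$-admissible).** *This step passes admissibility from $s$ to the address.* Let $\beta<\alpha$ and $u_\beta\subsetneq u_\alpha$. As $|u_\beta|$ is a limit ordinal below $|s|+\omega$, we have $|u_\beta|\le|s|$, so $u_\beta\subset s$. If $u_\beta\subsetneq s$, then $u_\alpha(|u_\beta|)=s(|u_\beta|)>\zeta_\beta$ by admissibility of $s$. If $u_\beta=s$, then $u_\alpha(|s|)>\theta=\zeta_\beta$.

**Step 3 (the set $E_\alpha$).** *We choose an infinite piece of $F_\alpha$ that is thin for $p_u$ and lies in one region.* Let $\lambda=|u|$. For successors $\gamma\in(|s|,\lambda)$ the set $F_\alpha$ is $p_{u|\gamma}$-positive, so $F_\alpha\cap B_{u|\gamma}$ is infinite. Given $k$, take such a $\gamma$ above $\lambda_0,\dots,\lambda_k$. By (T1), $B_{u|\gamma}\subset^*B_{u|\lambda_i}$ for $i\le k$, so $B_{u|\gamma}\subset^*B^u_k$, and $F_\alpha\cap B^u_k$ is infinite. Hence we can pick distinct $e_k\in F_\alpha\cap B^u_k$ $(k\in\omega)$. For $k>l$ we have $e_k\in B^u_{l+1}$, which is disjoint from $Q^u_l$. So $\{e_k:k\in\omega\}$ meets $Q^u_l$ only in points of $\{e_0,\dots,e_l\}$. By (R3) for $p_u$ there are $\zeta_\alpha<\mathfrak b$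 and an infinite $E_\alpha\subset\{e_k:k\in\omega\}\cap R^{p_u}_{\zeta_\alpha}$.

**Step 4 (what to remember about the triples).** *The rest of the proof uses only these two invariants and the rule for stages.*

(I1) $E_\alpha\subset F_\alpha\cap R^{p_{u_\alpha}}_{\zeta_\alpha}$. Hence, by (R1) and (T2), $E_\alpha\subset^*B_{u_\alpha|\gamma}$ for every $\gamma<|u_\alpha|$ that is $0$ or a successor.

(I2) The $u_\alpha$ are distinct, and if $u_\beta\subsetneq u_\gamma$, then $u_\gamma(|u_\beta|)>\zeta_\beta$.

For the second part of (I2), $\gamma<\beta$ is impossible, since at stage $\beta$ we required $u_\beta\not\subset u_\gamma$ for all earlier $\gamma$. So $\beta<\gamma$, and $u_\gamma$ is $\gamma$-admissible by Step 2.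

Let $\mathcal E$ be the set of all the $E_\alpha$.

## 9. Almost disjointness, cardinality, and property (P)

**Step 1 ($E_\beta\cap E_\gamma$ is finite for $\beta\ne\gamma$).** *This step shows that $\mathcal E$ is AD.* By (I2), $u_\beta\ne u_\gamma$.

Suppose $u_\beta,u_\gamma$ are incomparable. Let $\delta$ be their first difference, $r=u_\beta|\delta=u_\gamma|\delta$, and say $\eta=u_\beta(\delta)<\xi=u_\gamma(\delta)$. Lengths are limits, so $\delta+2<|u_\gamma|$. With $\zeta=u_\gamma(\delta+1)$, (I1) gives $E_\gamma\subset^*B_{r\xi\zeta}$ and $E_\beta\subset^*B_{r\eta}\subset R^{p_r}_\eta$. By (T3), $E_\beta\cap E_\gamma$ is finite.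

Suppose $\sigma=u_\beta\subsetneq u_\gamma$. Let $\xi=u_\gamma(|\sigma|)$ and $\zeta=u_\gamma(|\sigma|+1)$; by (I2), $\xi>\zeta_\beta$. Then $E_\beta\subset R^{p_\sigma}_{\zeta_\beta}$ and $E_\gamma\subset^*B_{\sigma\xi\zeta}$, and (T3) applies again.

**Step 2 ($|\mathcal E|=\mathfrak c$).** *This step counts, and shows that $\mathcal E$ is infinite.* The node $\emptyset$ is always admissible, so a triple is chosen at every stage $\alpha$ for which $F_\alpha$ is $p_\emptyset$-positive. There are $\mathfrak c$ many $p_\emptyset$-positive sets: with $p_\emptyset=(Q_k)_k$, take $\bigcup_{k\in N}Q_k$ for infinite $N\subset\omega$. So $\mathfrak c$ many $E_\alpha$ are chosen, and they are distinct by Step 1, being infinite sets with finite intersections.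

**Step 3 (reduction of (P) to finding a node).** *Here we see what is enough for (P).* Let $F$ hit infinitely many members of $\mathcal E$. We shall find $s\in T$ such that $F$ is $p_s$-positive and

(Ad) $s(|u_\beta|)>\zeta_\beta$ for *every* $\beta<\mathfrak c$ with $u_\beta\subsetneq s$.

This suffices. Let $F=F_\alpha$. By (Ad), $s$ is $\alpha$-admissible, so a triple was chosen at stage $\alpha$, and $E_\alpha\subset F_\alpha=F$ by (I1). It does not matter whether stage $\alpha$ came before or after the stages of the members that $F$ hits.

Let $F$ hit $E_{\beta_n}$ $(n\in\omega)$ with distinct $\beta_n$. Write $u_n=u_{\beta_n}$, $E_n=E_{\beta_n}$, $\zeta_n=\zeta_{\beta_n}$; from here on, Latin indices refer to this sequence. Let $G_n=F\cap E_n$, an infinite set. By Ramsey's theorem for pairs, pass to a subsequence in which the $u_n$ are pairwise comparable or pairwise incomparable.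

**Step 4 (Case A: the $u_n$ are pairwise comparable).** *The node is the union of the addresses.* The $u_n$ are distinct and comparable, so their lengths are distinct ordinals. Passing to a subsequence with increasing lengths, we get $u_0\subsetneq u_1\subsetneq\cdots$. Let $s=\bigcup_nu_n\in T$, $\delta_n=|u_n|$ and $\varepsilon_n=|u_n|+2<|u_{n+1}|$. We check the hypotheses of (T4).

- If $\gamma\le\delta_n$ is $0$ or a successor, then $\gamma<\delta_n$, since $\delta_n$ is a limit. So $G_n\subset^*B_{u_n|\gamma}=B_{s|\gamma}$ by (I1).
- $E_n\subset R^{p_{u_n}}_{\zeta_n}$, and $s(|u_n|)=u_{n+1}(|u_n|)>\zeta_n$ by (I2). So $G_n\cap B_{s|\varepsilon_n}$ is finite by (T3).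

By (T4), $F$ is $p_s$-positive. For (Ad), if $u_\beta\subsetneq s$, then $u_\beta\subsetneq u_n$ for some $n$, and $s(|u_\beta|)=u_n(|u_\beta|)>\zeta_\beta$ by (I2).

**Step 5 (Case B: the $u_n$ are pairwise incomparable).** *We first sort out how they branch.* Let $\Delta(m,n)=\Delta(n,m)$ be the first difference of $u_m$ and $u_n$. If $\Delta(m,n)<\Delta(n,l)$, then $u_n$ and $u_l$ agree up to and including $\Delta(m,n)$, so $\Delta(m,l)=\Delta(m,n)$. By Ramsey's theorem for triples, pass to a subsequence for which the same one of the relations
$$\Delta(m,n)<\Delta(n,l),\qquad\Delta(m,n)=\Delta(n,l),\qquad\Delta(m,n)>\Delta(n,l)$$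
holds for all $m<n<l$. The third would make $(\Delta(n,n+1))_n$ an infinite decreasing sequence of ordinals. So two cases remain.

**Step 6 (Case B1: equality for all $m<n<l$).** *The addresses fan out at one node $r$, and the node is $r$ extended by a supremum.* Since $\Delta(m,n)=\Delta(n,l)$ for all $m<n<l$, the value $\Delta(m,n)$ does not depend on $m<n$; call it $d_n$. For $0<n<l$ we get $d_n=\Delta(n,l)=d_l$. So all $\Delta(m,n)$ equal one $\delta$. Let $r$ be the common value of the $u_n|\delta$. The ordinals $\xi_n=u_n(\delta)$ are distinct, so after passing to a subsequence they strictly increase. Let $\xi=\sup_n\xi_n$. Then $\xi<\mathfrak b$ because $\mathfrak b$ is regular and uncountable, and $\xi\in S$. Put $s=r\xi$.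

By (I1), $E_n\subset^*B_{r\xi_n}\subset R^{p_r}_{\xi_n}$, and $E_n\subset^*B_{r\xi_n\zeta}$ with $\zeta=u_n(\delta+1)$. So by (T3) $E_n\cap R^{p_r}_\eta$ is finite for $\eta<\xi_n$. Given $\eta<\xi$, pick $n$ with $\eta<\xi_n$. Then $G_n\subset^*F\cap(R^{p_r}_{\xi_n}\setminus R^{p_r}_\eta)$, which is therefore infinite, and $\xi_n\in(\eta,\xi)$. By (R6) for $p_r$, $F$ is $p_s$-positive.

For (Ad), let $u_\beta\subsetneq s$. Then $u_\beta\subset r\subsetneq u_n$ for all $n$. If $u_\beta\subsetneq r$, then $s(|u_\beta|)=u_n(|u_\beta|)>\zeta_\beta$ by (I2). If $u_\beta=r$, then $s(|u_\beta|)=\xi>\xi_n=u_n(|r|)>\zeta_\beta$, again by (I2).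

**Step 7 (Case B2: "$<$" for all $m<n<l$).** *The addresses split off one after another from a single branch, and the node is that branch.* Here $\Delta(m,l)=\Delta(m,n)$ for $m<n<l$. So $\Delta(m,n)=\delta_m$ depends only on the smaller index $m$, and $\delta_0<\delta_1<\cdots$. For $m<n$ we have $u_m|\delta_m=u_n|\delta_m$. So $s=\bigcup_nu_n|\delta_n$ is an element of $T$ of limit length $\sup_n\delta_n$, with
$$s|\delta_n=u_n|\delta_n=:r_n,\qquad s(\delta_n)=u_{n+1}(\delta_n)\ne u_n(\delta_n).$$
Let $\varepsilon_n=\delta_n+2<|s|$. By (I1), $G_n\subset^*B_{u_n|\gamma}=B_{s|\gamma}$ for all $\gamma\le\delta_n$ that are $0$ or successors; note that $\delta_n<|u_n|$. Let $\xi=s(\delta_n)$, $\xi'=s(\delta_n+1)$, $\eta=u_n(\delta_n)$, $\eta'=u_n(\delta_n+1)$.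

- If $\eta<\xi$, then $E_n\subset^*B_{r_n\eta}\subset R^{p_{r_n}}_\eta$, which meets $B_{r_n\xi\xi'}=B_{s|\varepsilon_n}$ in a finite set by (T3).
- If $\eta>\xi$, then $E_n\subset^*B_{r_n\eta\eta'}$, which meets $R^{p_{r_n}}_\xi$ in a finite set by (T3), while $B_{s|\varepsilon_n}\subset^*B_{r_n\xi}\subset R^{p_{r_n}}_\xi$ by (T1).

So $G_n\cap B_{s|\varepsilon_n}$ is finite in both cases, and (T4) shows that $F$ is $p_s$-positive. For (Ad), if $u_\beta\subsetneq s$, take $n$ with $|u_\beta|<\delta_n$. Then $u_\beta\subsetneq u_n$, and $s(|u_\beta|)=u_n(|u_\beta|)>\zeta_\beta$ by (I2).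

This proves (P), and with it Proposition A and Theorem 1. $\blacksquare$

## 10. Pruned trees of iterated limits: Theorem 2

Now we prove the positive result. Let $A\subset Y$ be non-closed in $Y$. In $X$ some point $b\in Y\setminus A$ is an iterated limit of points of $A$, and the iteration can be recorded by a well-founded tree whose leaves carry points of $A$. The obvious candidate for an almost closed set is the set of all points at the leaves. It can fail. Take the topological sum of a copy of Arens' space on $\{\infty\}\cup\{a_n:n\in\omega\}\cup\{(n,m):m\ge1\}$ and a sequence $(n,0)_{n\in\omega}$ of isolated points converging to a point $z$. In this sum $a_n=\lim_m(n,m)$ and $\infty=\lim_na_n$. Let $Y=\{\infty,z\}\cup(\omega\times\omega)$ and $A=\omega\times\omega$. The set of all leaves is $A$, and its closure in $Y$ adds both $\infty$ and $z$. The cure here is to drop the leaves $(n,0)$. In general we drop finitely many successors at each node. The number to drop is given by one function $g$, which must work for all the separations we need; this is where fewer than $\mathfrak b$ conditions are used.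

**Step 1 (separating neighborhoods).** *We prepare, at each $x\in X$, few neighborhoods whose closures separate $x$ from the rest of $Y$.* We may assume $\kappa\ge\omega$. For each $x\in X$ there is a family $\mathcal U_x$ of at most $\kappa$ open neighborhoods of $x$ such that every $z\in Y\setminus\{x\}$ satisfies $z\notin\overline U$ for some $U\in\mathcal U_x$. Indeed, by regularity replace each of the given open sets $O\ni x$ by an open $U\ni x$ with $\overline U\subset O$; since $z\notin G$, some $O$ omits $z$.

**Step 2 (the tree of limits).** *We choose $b$ as early as possible, so that all other points of the tree avoid $Y\setminus A$.* Let $A\subset Y$ be non-closed in $Y$ and $B=Y\setminus A$. Since $X$ is sequential, $A^{(\omega_1)}=\overline A^{\,X}$, which meets $B$. Let $\alpha$ be least with $A^{(\alpha)}\cap B\ne\emptyset$. Then $\alpha$ is neither $0$ nor a limit, so $\alpha=\beta+1$. Pick $b\in A^{(\beta+1)}\cap B$; it is the limit of a sequence from $A^{(\beta)}$. Likewise, each point of $A^{(\gamma)}\setminus A$ is the limit of a sequence from $A^{(\gamma')}$ for some $\gamma'<\gamma$: take the least $\gamma''\le\gamma$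 for which $A^{(\gamma'')}$ contains the point, which is a successor $\gamma'+1$.

Starting with $b$, resolve every point that is not in $A$ as such a limit, and stop at points of $A$. The ordinals $\gamma$ decrease along branches, so we get a well-founded tree $\mathcal T\subset\omega^{<\omega}$, in which every non-leaf $t$ has all successors $tk$ $(k\in\omega)$ in $\mathcal T$, and points $x_t$ $(t\in\mathcal T)$ such that

- $x_\emptyset=b$;
- $x_{tk}\to x_t$ as $k\to\infty$, for non-leaves $t$;
- $x_t\in A$ for leaves $t$;
- $x_t\in A^{(\beta)}$, hence $x_t\notin B$, for $t\ne\emptyset$.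

**Step 3 (the pruning function).** *We code how fast successors enter a given neighborhood, and bound all these codes at once.* Let $M$ be the countable set of non-leaves. For $t\in M$ and $U\in\mathcal U_{x_t}$ define $g_{t,U}:M\to\omega$ as follows. If $r\supseteq t$ and $x_r\in U$, let $g_{t,U}(r)$ be the least $m$ with $x_{rk}\in U$ for all $k\ge m$; it exists because $U$ is open and $x_{rk}\to x_r$. Otherwise let $g_{t,U}(r)=0$. These are at most $\kappa\cdot\omega=\kappa<\mathfrak b$ functions on a countable set. So there is $g:M\to\omega$ such that, for every pair $(t,U)$, $g_{t,U}(r)\le g(r)$ for all but finitely many $r\in M$.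

Let $\mathcal T_g=\{t\in\mathcal T:t(j)\ge g(t|j)\text{ for all }j<|t|\}$, and $F=\{x_t:t\in\mathcal T_g\text{ a leaf of }\mathcal T\}\subset A$. Note that $\mathcal T_g$ contains $\emptyset$ and all initial segments of its members.

**Step 4 ($b\in\overline F$).** *Pruning has not lost the point $b$.* If $t\in\mathcal T_g$ is a leaf, then $x_t\in F$. If $t\in\mathcal T_g$ is a non-leaf, then $tk\in\mathcal T_g$ for all $k\ge g(t)$, and $x_{tk}\to x_t$. So by well-founded induction $x_t\in\overline F$ for all $t\in\mathcal T_g$. In particular $b=x_\emptyset\in\overline F$.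

**Step 5 ($\overline F\cap B=\{b\}$).** *Pruning has removed all other accumulation points in $B$.* Let $z\in B\setminus\{b\}$. By Step 2, $z\ne x_t$ for all $t\in\mathcal T$. For $t\in\mathcal T_g$ let $F_t=\{x_{t'}:t'\supseteq t\text{ a leaf in }\mathcal T_g\}$. We show $z\notin\overline{F_t}$ by well-founded induction.

For a leaf $t$, $F_t=\{x_t\}$ is closed and $z\ne x_t$.

Let $t$ be a non-leaf, and pick $U\in\mathcal U_{x_t}$ with $z\notin\overline U$. Let $t'\supseteq t$ be a leaf in $\mathcal T_g$. Suppose first that $t'(|r|)\ge g_{t,U}(r)$ for all $r$ with $t\subseteq r\subsetneq t'$. Then $x_t\in U$, and whenever $x_r\in U$ for such an $r$, the next point along $t'$ is $x_{rk}$ with $k=t'(|r|)\ge g_{t,U}(r)$, so $x_{rk}\in U$. Hence $x_{t'}\in U$. Otherwise, for some such $r$ and $k=t'(|r|)$, we have $g(r)\le k<g_{t,U}(r)$; the first inequality holds because $t'\in\mathcal T_g$. There are only finitely many $r\in M$ with $g(r)<g_{t,U}(r)$, and for each only finitely many $k$. So finitely many nodes $rk\supsetneq t$ can arise; those that arise are initial segments of members of $\mathcal T_g$, so they lie in $\mathcal T_g$, and $x_{t'}\in F_{rk}$.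 Altogether
$$F_t\subset U\cup F_{t_1}\cup\dots\cup F_{t_m}\qquad\text{with }t_j\in\mathcal T_g,\ t_j\supsetneq t.$$
We have $z\notin\overline U$, and $z\notin\overline{F_{t_j}}$ by the inductive hypothesis. So $z\notin\overline{F_t}$.

For $t=\emptyset$ this says $z\notin\overline F$.

**Step 6 (the almost closed set).** *We enlarge $F$ inside $A$ so that only $b$ remains to be added.* Let $F'=\overline F\cap A$. Then $F\subset F'\subset\overline F$, so
$$\overline{F'}^{\,Y}=\overline F\cap Y=(\overline F\cap A)\cup(\overline F\cap B)=F'\cup\{b\},$$
and $b\notin A$. So $F'\subset A$ is almost closed in $Y$, and $\overline{F'}^{\,Y}\not\subset A$. Conversely, a closed set contains the closures of its subsets. Hence $Y$ is WAP.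

**Step 7 (the two special cases).** *It remains to check the hypotheses.* If $|Y|<\mathfrak b$, put $\kappa=|Y|$ and use, for each $x$, the open sets $X\setminus\{y\}$ with $y\in Y\setminus\{x\}$; their intersection meets $Y$ in a subset of $\{x\}$.

If every point of $X$ has pseudocharacter $<\mathfrak b$, with no uniform bound $\kappa$ assumed, then Step 1 gives families $\mathcal U_x$ with $|\mathcal U_x|<\mathfrak b$, and the same proof works. Only the families $\mathcal U_{x_t}$ for the countably many points $x_t$ are used. Since $\mathfrak b$ is regular and uncountable, countably many families of size $<\mathfrak b$ yield fewer than $\mathfrak b$ functions $g_{t,U}$, so $g$ still exists in Step 3. $\blacksquare$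

Finally, Theorem 2 explains the role of $\mathfrak b$ for property (P). Let $\mathcal E$ be any infinite AD family with (P). The construction of Sections 3 and 4 applies to it and gives a Tychonoff sequential space with a non-WAP subspace $Y=\omega\cup\{b_s:s\in I^{<\omega}\}$ of cardinality $|I|=|\mathcal E|$. By Theorem 2, $|\mathcal E|\ge\mathfrak b$.
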